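\title{A graph whose weighted bond lattice has a $\mu$-polynomial with nonreal zeros}

\begin{abstract}
The $\mu$-polynomial $\mu_G(t)$ of a connected graph $G$ records the M\"obius numbers of the maximal intervals of the weighted bond lattice of $G$. We disprove the conjecture that every connected graph $G$ has a one-edge contraction $G'$ such that $\mu_{G'}$ strictly interlaces $\mu_G$: there are connected graphs for which $\mu_G$ is not real-rooted and its coefficients are not log-concave. For the cone over $r$ disjoint copies of a graph $C$, the first three coefficients of $\mu$ are, up to a common sign, asymptotic to $|\chi_C(-1)|^r$, $|\chi_C(-2)|^r$, $|\chi_C(-3)|^r$, where $\chi_C$ is the chromatic polynomial. A graph $C$ with $|\chi_C(-1)\chi_C(-3)|>\chi_C(-2)^2$ is then found, by a counting argument, among graphs of maximum degree four and large girth with many acyclic orientations.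
\end{abstract}

\section{The problem and the results}\label{sec:intro}

All graphs are finite and simple unless they are called multigraphs. Let $G$ be a graph with vertex set $[n]=\{1,\dots,n\}$. A \emph{weighted partition} of $[n]$ is a set partition $\{B_1,\dots,B_k\}$ of $[n]$ together with a weight $w_i\in\{0,1,\dots,|B_i|-1\}$ for each block; it is written $\{B_1^{w_1},\dots,B_k^{w_k}\}$. We put
\[
\{A_1^{w_1},\dots,A_s^{w_s}\}\le\{B_1^{v_1},\dots,B_k^{v_k}\}
\]
if $\{A_i\}$ refines $\{B_j\}$ and, for every $j$,
\begin{equation}\label{eq:order}
0\le v_j-\sum_{A_i\subseteq B_j}w_i\le|\{i:A_i\subseteq B_j\}|-1 .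
\end{equation}
So merging $a$ blocks raises their total weight by an amount between $0$ and $a-1$, as if each of $a-1$ successive mergers of two blocks added $0$ or $1$. A partition of $V(G)$ is \emph{connected} if each block induces a connected subgraph of $G$. The connected partitions, ordered by refinement, form the \emph{bond lattice} of $G$, and the weighted partitions whose underlying partition is connected form the \emph{weighted bond lattice} $\Pi^w_G$. Its minimum is $\hat0=\{\{1\}^0,\dots,\{n\}^0\}$. If $G$ is connected, its maximal elements are $[n]^0,\dots,[n]^{n-1}$, the single block $[n]$ with each possible weight.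

The M\"obius function of a finite poset is defined by $\mu(\alpha,\alpha)=1$ and $\sum_{\alpha\le\beta\le\gamma}\mu(\alpha,\beta)=0$ for $\alpha<\gamma$; on a product of posets it is the product of the M\"obius functions of the factors. The \emph{$\mu$-polynomial} of a connected graph $G$ is
\[
\mu_G(t)=\sum_{i=0}^{n-1}\mu_{\Pi^w_G}(\hat0,[n]^i)\,t^i .
\]
It does not depend on the labeling of the vertices, so it is defined for any vertex set.

The smallest cases can be read off the definition. For one vertex $\mu_{K_1}=1$. For an edge, $[2]^0$ and $[2]^1$ both cover $\hat0$, so $\mu_{K_2}=-(1+t)$. On three vertices, a partition with two blocks comes from an edge, has total weight $w\in\{0,1\}$ and M\"obius number $-1$, and lies below $[3]^i$ exactly when $w\le i\le w+1$. With $m$ edges there are $m$, $2m$, $m$ such elements below $[3]^0$, $[3]^1$, $[3]^2$, so $\mu_G=(m-1)+(2m-1)t+(m-1)t^2$. The path gives $1+3t+t^2$, with zeros $(-3\pm\sqrt5)/2$, and the triangle gives $2+5t+2t^2$, with zeros $-\frac12$ and $-2$. In both cases the zeros are real and simple, and they are separated by the zero $-1$ of $\mu_{K_2}$, where $K_2$ is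 what remains after contracting an edge.

To formulate the pattern, let $P,Q\in\mathbb R[t]$ be real-rooted with zeros $r_1\ge r_2\ge\cdots$ and $s_1\ge s_2\ge\cdots$. Then $Q$ \emph{interlaces} $P$ if $r_1\ge s_1\ge r_2\ge s_2\ge\cdots$, and \emph{strictly interlaces} $P$ if all these inequalities are strict, in which case both polynomials have only simple zeros. For an edge $e$ of $G$, the \emph{one-edge contraction} $G/e$ is the simple graph obtained by identifying the endpoints of $e$, deleting the loop and merging parallel edges; it is connected if $G$ is. The following conjecture is posed in \cite{source}.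

\medskip
\noindent\textbf{Conjecture.} \emph{For every connected graph $G$ with at least two vertices there is a one-edge contraction $G'$ of $G$ such that $\mu_{G'}(t)$ strictly interlaces $\mu_G(t)$. As a consequence, $\mu_G(t)$ has only simple real zeros for every connected graph $G$.}
\medskip

\begin{theorem}\label{thm:main}
The conjecture is false. For every $M>0$ there are infinitely many connected graphs $G$ such that $\mu_G=\sum_j h_jt^j$ is not real-rooted, $h_0,h_1,h_2$ are nonzero of one sign, and $h_0h_2>Mh_1^2$. For infinitely many of these $G$, the polynomial $\mu_G$ has at least four distinct nonreal zeros.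
\end{theorem}

The proof transfers the question to the chromatic polynomial $\chi_G(x)$, the polynomial whose value at a positive integer $x$ is the number of proper colorings of $G$ with $x$ colors. For a graph $G$ on $n$ vertices put
\[
b_k(G)=(-1)^n\chi_G(-k).
\]
The \emph{cone} over a graph $H$ is obtained by adding a new vertex, the apex, adjacent to all vertices of $H$; it is always connected.

\begin{theorem}\label{thm:cone}
Let $C$ be a graph with at least one vertex, let $G_r$ be the cone over $r$ disjoint copies of $C$, and write $\mu_{G_r}(t)=\sum_jh^{(r)}_jt^j$. For each fixed $j\ge0$, as $r\to\infty$,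
\[
h^{(r)}_j=(-1)^{r|V(C)|}\,b_{j+1}(C)^r\,(1+o(1)).
\]
\end{theorem}

The low coefficients of a real-rooted polynomial satisfy $h_1^2\ge2h_0h_2$. By Theorem~\ref{thm:cone} this fails for $G_r$ with $r$ large as soon as the sequence $b_1(C),b_2(C),b_3(C)$ is strictly log-convex, and any margin is amplified exponentially in $r$.

\begin{theorem}\label{thm:C}
There is a graph $C$ with $b_1(C)\,b_3(C)>b_2(C)^2$.
\end{theorem}

Sections~\ref{sec:mu} and~\ref{sec:asym} prove Theorem~\ref{thm:cone} from a closed formula for the $\mu$-polynomial of a cone, and Section~\ref{sec:main} deduces Theorem~\ref{thm:main} from Theorems~\ref{thm:cone} and~\ref{thm:C}. The rest of the paper proves Theorem~\ref{thm:C}. Section~\ref{sec:bk} bounds $b_2$ from above and $b_3$ from below for graphs of maximum degree four and large girth, Section~\ref{sec:acyclic} finds such graphs with large $b_1$, and Section~\ref{sec:C} combines the three bounds. The graph $C$ is obtained by counting and is not explicit.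

\section{The $\mu$-polynomial of a cone}\label{sec:mu}

The defining recursion of the M\"obius function expresses $\mu_G$ through the $\mu$-polynomials of the blocks of connected partitions. It is convenient to collect these products in one polynomial. For any graph $H$, connected or not, let
\[
F_H(x,t)=\sum_{\pi}x^{|\pi|}\prod_{B\in\pi}\mu_{H[B]}(t)\in\mathbb Z[x,t],
\]
where $\pi$ runs over the connected partitions of $V(H)$ and $|\pi|$ is the number of blocks; for the graph with no vertices $F=1$. Each block of a connected partition lies in one component of $H$, so $F$ is multiplicative over disjoint unions.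

We use the Whitney--Rota formula $\chi_H(x)=\sum_\pi\mu(\hat0,\pi)\,x^{|\pi|}$, where the sum is over the bond lattice of $H$ and $\mu$ is its M\"obius function. (There are $x^{|\pi|}$ colorings constant on the blocks of $\pi$; sort them by the connected partition formed by their monochromatic components and apply M\"obius inversion.)

\begin{lemma}\label{lem:basic}
\begin{enumerate}
\item[(a)] If $G$ is connected with $n\ge2$ vertices, then $F_G(t,t)=F_G(1,t)$.
\item[(b)] For every graph $H$, $F_H(x,0)=\chi_H(x)$.
\item[(c)] If $G$ is connected with $n$ vertices, then $t^{n-1}\mu_G(1/t)=\mu_G(t)$.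
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\beta=\{B_1^{w_1},\dots,B_k^{w_k}\}\in\Pi_G^w$. An element below $\beta$ refines each block $B_j$ separately, and condition \eqref{eq:order} is imposed block by block. So $[\hat0,\beta]$ is the product of the intervals $[\hat0,B_j^{w_j}]$ in $\Pi^w_{G[B_j]}$, and $\mu(\hat0,\beta)=\prod_j\mu(\hat0,B_j^{w_j})$. If $\beta$ has underlying partition $\pi$ and total weight $w$, then $\beta\le[n]^i$ if and only if $w\le i\le w+|\pi|-1$, and all these $i$ lie in $[0,n-1]$ because $0\le w\le n-|\pi|$. Since $n\ge2$, we have $[n]^i\ne\hat0$ and $\sum_{\beta\le[n]^i}\mu(\hat0,\beta)=0$. Multiply by $t^i$ and sum over $0\le i\le n-1$. Each $\beta$ contributes $\mu(\hat0,\beta)\,t^w(1+t+\dots+t^{|\pi|-1})$, and summing over the weights for fixed $\pi$ gives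
\[
\sum_\pi\bigl(1+t+\dots+t^{|\pi|-1}\bigr)\prod_{B\in\pi}\mu_{G[B]}(t)=0 .
\]
Multiplying by $t-1$ turns the first factor into $t^{|\pi|}-1$.

(b) By the left inequality in \eqref{eq:order}, the elements below $B^0$ in $\Pi^w_{H[B]}$ are those with all weights $0$, and among them the order is refinement. Hence $\mu_{H[B]}(0)$ is the M\"obius number from bottom to top of the bond lattice of $H[B]$. The interval $[\hat0,\pi]$ in the bond lattice of $H$ is the product of the bond lattices of the graphs $H[B]$, $B\in\pi$, so $\prod_{B\in\pi}\mu_{H[B]}(0)=\mu(\hat0,\pi)$, and the Whitney--Rota formula applies.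

(c) Replace the weight $w$ of each block $B$ by $|B|-1-w$. If a block of weight $v$ is the union of $a$ blocks of weights $w_i$, then $v-\sum w_i$ becomes $a-1-(v-\sum w_i)$, so \eqref{eq:order} is preserved. This involution is an automorphism of $\Pi_G^w$ that fixes $\hat0$ and sends $[n]^i$ to $[n]^{n-1-i}$.
\end{proof}

Part (a) determines $\mu_G$ recursively, but for a general graph the recursion cannot be solved in closed form. For a cone it can, because the block containing the apex is unrestricted: the apex together with \emph{any} set of vertices induces a connected subgraph, which is again a cone. The recursion then becomes a convolution equation.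

\begin{proposition}\label{prop:cone}
If $G$ is the cone over $H$, then in $\mathbb Z[[t]]$
\[
\mu_G(t)=(1-t)\sum_{k\ge0}t^k\,F_H\bigl(-1-k(1-t),\,t\bigr).
\]
\end{proposition}

\begin{proof}
Let $U=V(H)$ and let $v$ be the apex. Functions from the subsets of $U$ to $\mathbb Z[[t]]$ form a commutative ring under pointwise addition and the product $(f*g)(S)=\sum_{A\subseteq S}f(A)\,g(S\setminus A)$; its unit $\delta$ is $1$ at $\emptyset$ and $0$ elsewhere. For $y\in\mathbb Z[t]$ let $E_y(S)=F_{H[S]}(y,t)$. These elements behave like exponentials:
\[
E_0=\delta,\qquad E_y*E_z=E_{y+z}.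
\]
The first holds because a partition of a nonempty set has at least one block. For the second, expand $(y+z)^{|\pi|}$ as a sum over subsets of the blocks of $\pi$, and let $A$ be the union of the blocks that receive the factor $y$; a connected partition of $S$ with a chosen subset of blocks is the same as a set $A\subseteq S$ with connected partitions of $A$ and of $S\setminus A$.

Let $\nu(S)=\mu_{G[S\cup\{v\}]}(t)$. In a connected partition of $S\cup\{v\}$ the block of $v$ is $A\cup\{v\}$ for an arbitrary $A\subseteq S$, and the other blocks form a connected partition of $S\setminus A$. Hence $F_{G[S\cup\{v\}]}(y,t)=y\,(\nu*E_y)(S)$. Lemma~\ref{lem:basic}(a) gives $(\nu*E_1)(S)-t(\nu*E_t)(S)=0$ for $S\ne\emptyset$, and for $S=\emptyset$ the left side is $1-t$. Since $E_t=E_1*E_{t-1}$, this reads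
\[
\nu*E_1*(\delta-tE_{t-1})=(1-t)\,\delta .
\]
The factor $E_1$ has inverse $E_{-1}$. The factor $\delta-tE_{t-1}$ is inverted by a geometric series: $(\delta-tE_{t-1})*\sum_{k=0}^{K}t^kE_{k(t-1)}=\delta-t^{K+1}E_{(K+1)(t-1)}$, and at each $S$ the last term is divisible by $t^{K+1}$, so the series converges $t$-adically to an inverse. Therefore $\nu=(1-t)\sum_{k\ge0}t^kE_{-1-k(1-t)}$. Evaluate at $S=U$.
\end{proof}

\section{Cones over many copies of a graph}\label{sec:asym}

The mechanism behind Theorem~\ref{thm:cone} is visible for $C=K_1$.

\begin{example}\label{ex:star}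
For $C=K_1$ the cone $G_r$ is the star with $r$ leaves. Here $F_C(x,t)=x$ and $b_k(C)=k$, and Proposition~\ref{prop:cone} with multiplicativity gives
\[
(-1)^r\mu_{G_r}(t)=(1-t)\bigl[1+t(2-t)^r+t^2(3-2t)^r+\cdots\bigr].
\]
The coefficients of $1,t,t^2$ on the right are
\[
1,\qquad 2^r-1,\qquad 3^r-2^r-r2^{r-1}.
\]
In the coefficient of $t^j$ the term $k=j$ of the series enters through its value $(j+1)^r$ at $t=0$, and the earlier terms contribute a smaller exponential times a polynomial in $r$. For $r=2$ we recover $1+3t+t^2$. For $r=3$, Lemma~\ref{lem:basic}(c) gives $\mu_{G_3}=-(1+7t+7t^2+t^3)=-(1+t)(1+6t+t^2)$, whose zeros $-1$ and $-3\pm2\sqrt2$ are strictly interlaced by those of $1+3t+t^2$, in agreement with the conjecture. The ratio $h_0h_2/h_1^2$ behaves like $(3/4)^r$, so stars are far from violating log-concavity.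
\end{example}

In general the numbers $1,2,3,\dots$ are replaced by $b_1(C),b_2(C),\dots$, and we need them to be positive and increasing. For an edge $e$ of $G$, the deletion--contraction identity $\chi_G=\chi_{G-e}-\chi_{G/e}$ becomes, since $G/e$ has one vertex less,
\begin{equation}\label{eq:delcon}
b_k(G)=b_k(G-e)+b_k(G/e),
\end{equation}
and $b_k(G)=k^n$ if $G$ has $n$ vertices and no edges. By induction on the number of edges, $b_k(G)$ is a monic polynomial in $k$ of degree $n$ with nonnegative coefficients. Consequently
\begin{equation}\label{eq:incr}
0<b_1(G)<b_2(G)<\cdots\qquad\text{if }n\ge1 .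
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:cone}]
Let $\varphi_k(t)=F_C(-1-k(1-t),t)\in\mathbb Z[t]$. By Lemma~\ref{lem:basic}(b),
\[
\varphi_k(0)=\chi_C(-1-k)=(-1)^{|V(C)|}b_{k+1}(C)\ne0 .
\]
Proposition~\ref{prop:cone} and the multiplicativity of $F$ give $\mu_{G_r}=(1-t)\sum_kt^k\varphi_k(t)^r$, so, with $[t^i]f$ denoting the coefficient of $t^i$ in $f$,
\[
h^{(r)}_j=\sum_{k=0}^{j}\,[t^{j-k}]\,(1-t)\varphi_k(t)^r .
\]
The term $k=j$ is $\varphi_j(0)^r=(-1)^{r|V(C)|}b_{j+1}(C)^r$. For $k<j$ write $\varphi_k=\varphi_k(0)(1+\psi_k)$ with $\psi_k\in\mathbb Q[t]$, $\psi_k(0)=0$. As $t^a$ divides $\psi_k^a$, we have $[t^i](1+\psi_k)^r=\sum_{a\le i}\binom ra[t^i]\psi_k^a$, a polynomial in $r$ of degree at most $i$. So the term $k$ is $O\bigl(r^{j-k}b_{k+1}(C)^r\bigr)$, which is $o\bigl(b_{j+1}(C)^r\bigr)$ by \eqref{eq:incr}.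
\end{proof}

The hypothesis $V(C)\ne\emptyset$ is used only in \eqref{eq:incr}; without it $G_r=K_1$ and $h_1^{(r)}=0$, while $b_2(C)=1$.

\section{Nonreal zeros: proof of Theorem~\ref{thm:main}}\label{sec:main}

Let $C$ be as in Theorem~\ref{thm:C}; it has at least one vertex, since all $b_k$ equal $1$ otherwise. Let $G_r$ be the cone over $r$ copies of $C$, a connected graph with $d+1$ vertices, where $d=r|V(C)|$, and write $h_j=h_j^{(r)}$. By Theorem~\ref{thm:cone}, for large $r$ the numbers $h_0,h_1,h_2$ are nonzero of one sign, and
\[
\frac{h_0h_2}{h_1^2}=\left(\frac{b_1(C)b_3(C)}{b_2(C)^2}\right)^{r}(1+o(1))\longrightarrow\infty .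
\]
Given $M>0$, we therefore have $h_0h_2>\max(M,1)\,h_1^2$ for all large $r$, and the graphs $G_r$ are pairwise distinct. Fix such an $r$.

Since $h_0\ne0$, Lemma~\ref{lem:basic}(c) shows that $\mu_{G_r}$ has degree $d$ and that its zeros $z_1,\dots,z_d$, listed with multiplicity, are nonzero and closed under $z\mapsto1/z$. From $\mu_{G_r}(t)=h_0\prod_i(1-t/z_i)$ we get $h_1/h_0=-\sum_iz_i^{-1}$ and $h_2/h_0=\sum_{i<j}z_i^{-1}z_j^{-1}$, hence
\begin{equation}\label{eq:newton}
\sum_{i=1}^dz_i^{-2}=\frac{h_1^2-2h_0h_2}{h_0^2}<-\frac{h_2}{h_0}<0,
\end{equation}
where the inequalities use $h_1^2<h_0h_2$ and $h_0h_2>0$. If all zeros were real, the left side would be positive. So $\mu_{G_r}$ is not real-rooted. Interlacing is defined only between real-rooted polynomials, so no contraction $G'$ of $G_r$ has $\mu_{G'}$ interlacing $\mu_{G_r}$, strictly or not, and the stated consequence of the conjecture fails as well.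

It remains to find four nonreal zeros. By Theorem~\ref{thm:cone}, $h_2/h_0=(b_3(C)/b_1(C))^r(1+o(1))$, which by \eqref{eq:incr} grows exponentially and exceeds $d=r|V(C)|$ for large $r$. Then $\sum_iz_i^{-2}<-d$ by \eqref{eq:newton}. A real zero contributes a positive number to this sum, and a nonreal zero of modulus at least $1$ contributes a number with real part at least $-1$. So some nonreal zero $z$ has $|z|<1$, and $z,\bar z,1/z,1/\bar z$ are four distinct nonreal zeros: the first two have modulus less than $1$ and the last two greater than $1$. \qed

\section{Comparing $b_k$ with its value on forests}\label{sec:bk}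

We turn to Theorem~\ref{thm:C}. Familiar graphs do not work. If $\chi_C$ is real-rooted, then $b_k(C)=\prod_i(k+a_i)$ with real $a_i$, and $a_i\ge0$ because $b_k(C)>0$ for all real $k>0$; as $(1+a)(3+a)<(2+a)^2$, we get $b_1b_3<b_2^2$. This covers all forests: by \eqref{eq:delcon}, attaching a leaf multiplies $b_k$ by $k+1$, so a forest with $n$ vertices and $m$ edges has $b_k=k^{n-m}(k+1)^m$.

This formula suggests where to look. For any graph with $n$ vertices and $m$ edges consider the benchmark
\[
\beta_k=k^{n-m}(k+1)^m=k^n\Bigl(1+\frac1k\Bigr)^m,\qquad \frac{\beta_1\beta_3}{\beta_2^2}=\Bigl(\frac34\Bigr)^n\Bigl(\frac{32}{27}\Bigr)^m .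
\]
When $m>n$ the exponent $n-m$ is negative, and the factor $k^{n-m}$ is log-convex in $k$. For $m=\frac32n$ the ratio is $(2048/2187)^{n/2}<1$, but for $m=2n$ it is $(256/243)^n>1$. A graph of degree four that looks locally like a tree may therefore have $b_1b_3>b_2^2$, provided $b_k$ stays close enough to $\beta_k$. We show in this section that $b_k\le\beta_k$ always, which is the direction needed for $k=2$, and that $b_3$ is close to $\beta_3$ for maximum degree four and large girth.

Fix an integer $k\ge1$ and write $b=b_k$. For distinct nonadjacent vertices $u,v$ of a graph $H$ let $H/uv$ be the simple graph obtained by identifying $u$ and $v$. By \eqref{eq:delcon}, adding the edge $uv$ to $H$ adds $b(H/uv)$ to $b(H)$; the benchmark predicts the increment $b(H)/k$. The defect is measured by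
\[
D(H)=b(H)-k\,b(H/uv).
\]
Up to sign, $D(H)$ is the value at $x=-k$ of $\chi_H(x)-x\chi_{H/uv}(x)$, which for a positive integer $x$ measures how far the probability that $u$ and $v$ get equal colors in a random proper coloring is from $1/x$. Such a correlation should be carried by paths. Put
\[
\sigma(H)=\sum_\gamma(k+1)^{1-|\gamma|},
\]
where $\gamma$ runs over the paths from $u$ to $v$ in $H$ and $|\gamma|$ is the number of edges.

\begin{example}
Let $H$ be a path of length $\ell\ge2$ with ends $u,v$. Then $b(H)=k(k+1)^\ell$, and $H/uv$ is an edge ($\ell=2$) or a cycle of length $\ell$. By induction with \eqref{eq:delcon}, $b(H/uv)=(k+1)^\ell-(k+1)$. So $D(H)=k(k+1)=\sigma(H)b(H)$, and the weights in $\sigma$ cannot be lowered in the next lemma.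
\end{example}

\begin{lemma}\label{lem:defect}
For distinct nonadjacent vertices $u,v$ of a graph $H$,
\[
0\le D(H)\le\sigma(H)\,b(H).
\]
\end{lemma}

\begin{proof}
Both bounds are proved by induction on the number of edges. Without edges, $D(H)=k^n-k\cdot k^{n-1}=0$. Let $e$ be an edge of $H$. We want to apply deletion--contraction to $H$ and $H/uv$ simultaneously; this breaks down only if $e$ becomes parallel to another edge when $u$ and $v$ are identified.

\emph{Case A: $e$ joins $u$ or $v$ to a common neighbor $w$ of $u$ and $v$.} Then $(H-e)/uv=H/uv$, because the other edge from $w$ to $\{u,v\}$ has the same image as $e$. By \eqref{eq:delcon}, $D(H)=D(H-e)+b(H/e)$.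

\emph{Case B: otherwise.} Two different edges have the same image in $H/uv$ only if they are $uw$ and $vw$ for some $w$, so no other edge has the same image as $e$. Deleting the image of $e$ from $H/uv$ therefore gives $(H-e)/uv$. The images of $u$ and $v$ in $H/e$ are distinct and nonadjacent: this is immediate if $e$ misses $\{u,v\}$, and if $e=uw$, say, then neither $u$ nor $w$ equals $v$ or is adjacent to $v$. So $(H/e)/uv$, $D(H/e)$ and $\sigma(H/e)$ are defined with respect to these images, and contracting the image of $e$ in $H/uv$ gives $(H/e)/uv$. Applying \eqref{eq:delcon} to $H$ and to $H/uv$ yields $D(H)=D(H-e)+D(H/e)$.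

In both cases induction gives $D(H)\ge0$, so the lower bound holds for all graphs. Apply it to $G-f$, where $f$ is an edge of any graph $G$, with the endpoints of $f$ as the two vertices: $k\,b(G/f)\le b(G-f)$. Adding $b(G/f)$ and using \eqref{eq:delcon},
\begin{equation}\label{eq:contr}
(k+1)\,b(G/f)\le b(G)\qquad\text{for every edge $f$ of every graph $G$.}
\end{equation}

\emph{Upper bound in Case A.} The path $u,w,v$ uses $e$ and has weight $(k+1)^{-1}$, so $\sigma(H)\ge\sigma(H-e)+\frac1{k+1}$. By induction, \eqref{eq:contr} and $b(H-e)\le b(H)$,
\[
D(H)\le\sigma(H-e)\,b(H-e)+\frac{b(H)}{k+1}\le\sigma(H)\,b(H).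
\]

\emph{Upper bound in Case B.} Let $e=xy$, let $z$ be the contracted vertex of $H/e$, and let $\sigma_e$ be the part of $\sigma(H)$ coming from paths through $e$, so that $\sigma(H)=\sigma(H-e)+\sigma_e$. To compare $\sigma(H/e)$ with these, we lift each path $\gamma$ counted in $\sigma(H/e)$ to a path from $u$ to $v$ in $H$. Every neighbor of $z$ in $H/e$ is adjacent in $H$ to $x$ or to $y$.
\begin{itemize}
\item If $\gamma$ avoids $z$, keep it.
\item If $z$ is an interior vertex of $\gamma$, with neighbors $a,a'$ on $\gamma$, then $x,y\notin\{u,v\}$. If one of $x,y$ is adjacent in $H$ to both $a$ and $a'$, replace $z$ by such a vertex. Otherwise one of $x,y$ is adjacent to $a$ and the other to $a'$; replace $z$ by these two vertices, joined by $e$.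
\item If $z$ is an end of $\gamma$, then exactly one of $x,y$, say $x$, lies in $\{u,v\}$. Let $a$ be the neighbor of $z$ on $\gamma$. Replace $z$ by $x$ if $x$ is adjacent to $a$, and otherwise by $x,y$ joined by $e$.
\end{itemize}
The lift either avoids $e$ and has length $|\gamma|$, or uses $e$ and has length $|\gamma|+1$; in the second case the weight of $\gamma$ is $k+1$ times the weight of its lift. Contracting $e$ recovers $\gamma$, so the lifting is injective and $\sigma(H/e)\le\sigma(H-e)+(k+1)\sigma_e$. By induction, \eqref{eq:delcon} and \eqref{eq:contr},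
\begin{align*}
D(H)&\le\sigma(H-e)\,b(H-e)+\sigma(H/e)\,b(H/e)\\
&\le\sigma(H-e)\,b(H)+\sigma_e\,(k+1)\,b(H/e)\le\sigma(H)\,b(H).\qedhere
\end{align*}
\end{proof}

The \emph{girth} of a graph is the length of a shortest cycle, and is infinite for a forest.

\begin{corollary}\label{cor:bk}
Let $G$ have $n$ vertices and $m$ edges.
\begin{enumerate}
\item[(a)] $b_k(G)\le k^n(1+\frac1k)^m$ for every integer $k\ge1$.
\item[(b)] If $G$ has maximum degree at most $4$ and girth at least $g$, where $\eta_g=4(3/4)^{g-1}<1$, then $b_3(G)\ge3^n(\frac43)^m(1-\eta_g)^m$.
\end{enumerate}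
\end{corollary}

\begin{proof}
Build $G$ from the edgeless graph, where $b=k^n$, by adding the edges one at a time. When $e=uv$ is added to the current graph $H$, put $\rho=D(H)/b(H)$, so that $b(H/uv)=b(H)(1-\rho)/k$ and
\[
b(H+e)=b(H)+b(H/uv)=b(H)\,\frac{k+1}{k}\Bigl(1-\frac{\rho}{k+1}\Bigr).
\]
Since $\rho\ge0$, this gives (a). For (b) let $k=3$. A path from $u$ to $v$ in $H$ closes up with $e$ to a cycle of $G$, so it has length at least $g-1$. The vertex $u$ has degree at most $3$ in $H$, since $e$ is missing, and every later step of a path has at most $3$ continuations; so at most $3^\ell$ paths of length $\ell$ start at $u$. By Lemma~\ref{lem:defect},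
\[
\rho\le\sigma(H)\le\sum_{\ell\ge g-1}3^\ell4^{1-\ell}=16\,(3/4)^{g-1},
\]
that is, $\rho/4\le\eta_g$.
\end{proof}

The degree bound enters through the convergence of the last series: with maximum degree $\Delta$ it becomes $\sum(\Delta-1)^\ell(k+1)^{1-\ell}$, which converges only for $\Delta-1<k+1$. For $k=3$ this allows $\Delta\le4$, while the benchmark ratio asks for more than $\frac32n$ edges; hence degree four. For $k=1$ the series diverges, and a lower bound for $b_1$ needs a different argument. With $m=2n$ the benchmarks per vertex are $4$, $\frac92$, $\frac{16}3$ for $k=1,2,3$, so what is needed is a growth rate for $b_1$ above $(\frac92)^2/\frac{16}3=\frac{243}{64}$. The next section reaches $\frac{27}{7}=\frac{243}{63}$.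

\section{Graphs with many acyclic orientations}\label{sec:acyclic}

An orientation of a graph is \emph{acyclic} if it has no directed cycle. By Stanley's theorem \cite{Stanley}, $b_1(G)$ is the number of acyclic orientations of $G$.

\begin{proposition}\label{prop:acyclic}
For every $\varepsilon\in(0,1)$ and $g\ge3$ there are $n\ge1$ and a graph on $n$ vertices with maximum degree at most $4$, girth at least $g$ and at least $\bigl((1-\varepsilon)\frac{27}7\bigr)^n$ acyclic orientations.
\end{proposition}

\subsection*{The model and the idea}
Give each vertex $v\in[n]$ four \emph{half-edges} $(v,1),\dots,(v,4)$. A \emph{partial pairing} is a set of disjoint pairs of half-edges, viewed as a multigraph on $[n]$ whose edges are the pairs; a loop is a cycle of length $1$, and two parallel edges form a cycle of length $2$. In an \emph{oriented} partial pairing each pair is ordered as (tail, head). We produce many acyclically oriented pairings and divide by the number of pairings; some pairing then has at least the average number of acyclic orientations.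

The bookkeeping rests on Stirling's formula $\log a!=a(\log a-1)+O(\log(a+1))$ for $a\ge1$. Up to polynomial factors, two sets of size $N$ have $(N/e)^N$ bijections between them, and one set of size $N$ has $N!/(2^{N/2}(N/2)!)\approx(N/e)^{N/2}$ perfect matchings: in both cases a factor $N/e$ per edge. Suppose now that the half-edges carry $\lambda$ labels, each used $N=4n/\lambda$ times, that the label of a half-edge prescribes the label of its partner, and that $p$ patterns of labels are allowed at a vertex, all equally frequent. There are about $p^n$ labelings and $(N/e)^{2n}$ compatible pairings for each, against $(4n/e)^{2n}$ pairings in all, so the average pairing is compatible with about $(p/\lambda^2)^n$ labelings.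

With the labels $\mathsf{in},\mathsf{out}$ and all $16$ patterns this gives $4^n$, the count of all orientations. These are far from acyclic: a directed walk that enters a vertex finds on average $3\cdot\frac12>1$ ways to continue. We split the vertices into two parts that are acyclic for different reasons. In a part $X$ a third label $\mathsf{down}$ lowers the average number of continuations inside $X$ to $3\cdot\frac13=1$; at this critical value there are only $O(\log n)$ directed cycles, and they can be destroyed at negligible cost. The $\mathsf{down}$ half-edges must go somewhere from which no directed path returns, and they go to a part $Y$ that is divided into layers $Y_1,\dots,Y_L$, with all edges pointing to higher layers. The danger here is overcounting, since an orientation may be compatible with many layerings. It is removed by giving each vertex of $Y_{i+1}$ exactly one in-edge from $Y_i$, which lets us recover the layers from the orientation. Altogether there will be $\lambda=7$ labels and $p=81+108=189$ patterns, and $189/7^2=27/7$.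

\subsection*{Structures}
Fix an integer $L\ge6$, to be chosen large. Let $s$ run through the positive multiples of $432(L-3)$ and set
\[
N=Ls,\qquad n=\tfrac74N,\qquad c=\frac{s}{L-3}.
\]
Then $n$, $\frac34N$, $\frac N2$, $\frac N{108}$, $\frac s{108}$ and $c$ are integers. A \emph{structure} consists of the following data (Figure~\ref{fig:structure}).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth]
\node[draw,rounded corners,minimum width=10cm,minimum height=0.8cm] (x) at (6.3,2) {$X$};
\foreach \i in {1,...,6} {
  \node[draw,circle] (y\i) at (1.8*\i,0) {$Y_{\i}$};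
  \draw[->,dotted,thick] (y\i |- x.south) -- (y\i);
}
\foreach \i/\j in {1/2,2/3,3/4,4/5,5/6} \draw[->,thick] (y\i) -- (y\j);
\foreach \j in {4,5,6} \draw[->,dashed] (y2) to[bend right=35] (y\j);
\draw[->] ([xshift=-4mm]x.north) to[out=110,in=70,looseness=3] ([xshift=4mm]x.north);
\node at (7.3,2.8) {(iv)};
\node at (1.3,1.05) {(iii)};
\node at (2.7,0.3) {(i)};
\node at (7.2,-1.75) {(ii)};
\end{tikzpicture}
\caption{The four kinds of directed edges of a structure with $L=6$ layers: (i) from each layer to the next; (ii) between layers at cyclic distance at least $2$, toward the larger index (drawn only for $Y_2$); (iii) from $X$ to the layers; (iv) inside $X$. No edge leads from a layer to $X$, so all directed cycles lie in $X$.}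
\label{fig:structure}
\end{figure}

\emph{A partition} $[n]=X\sqcup Y_1\sqcup\dots\sqcup Y_L$ with $|X|=\frac34N$ and $|Y_i|=s$. Put $Y=\bigcup_iY_i$, so $|Y|=N$.

\emph{A labeling of the half-edges.} At a vertex of $X$ the four labels form a word in $\{\mathsf{in},\mathsf{out},\mathsf{down}\}^4$, and each of the $81$ words is used by exactly $|X|/81=N/108$ vertices. At a vertex of $Y_i$ exactly one half-edge has the label $\mathsf{prev}$ and the other three have labels in $\{\mathsf{next},\mathsf{far},\mathsf{up}\}$, and each of these $4\cdot27=108$ patterns is used by exactly $s/108$ vertices of $Y_i$. By symmetry $X$ has $\frac43|X|=N$ half-edges of each of its three labels, and each $Y_i$ has $s$ half-edges of each of its four labels. So each of the seven labels occurs $N=4n/7$ times, and each of the $189$ patterns at $N/108=n/189$ vertices.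

\emph{Four families of bijections}, each bijection producing directed edges.
\begin{enumerate}
\item[(i)] For $1\le i<L$, a bijection from the $\mathsf{next}$'s of $Y_i$ to the $\mathsf{prev}$'s of $Y_{i+1}$, with edges directed from $Y_i$ to $Y_{i+1}$. The $\mathsf{prev}$'s of $Y_1$ and the $\mathsf{next}$'s of $Y_L$ stay unmatched.
\item[(ii)] For each $i$, a partition of the $\mathsf{far}$'s of $Y_i$ into $L-3$ sets of size $c$, indexed by the $j$ at cyclic distance at least $2$ from $i$ in $\mathbb Z/L\mathbb Z$; and for each such unordered pair $\{i,j\}$ a bijection between the set of $Y_i$ indexed by $j$ and the set of $Y_j$ indexed by $i$, with edges directed from the smaller index in $\{1,\dots,L\}$ to the larger.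
\item[(iii)] A bijection from the $\mathsf{down}$'s to the $\mathsf{up}$'s, with edges directed from $X$ to $Y$.
\item[(iv)] A bijection from the $\mathsf{out}$'s to the $\mathsf{in}$'s, with edges directed from $\mathsf{out}$ to $\mathsf{in}$.
\end{enumerate}
In (ii), distance $0$ is excluded so that the layers orient the edge, distance $1$ so that these edges cannot be confused with those of (i), and the distance is cyclic so that every layer has the same number $L-3$ of partners. A structure yields an oriented partial pairing $\Gamma$ with
\[
m_0=(N-s)+\tfrac N2+N+N=2n-s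
\]
edges and $4n-2m_0=2s$ unmatched half-edges.

\begin{proof}[Proof of Proposition~\ref{prop:acyclic}]
\emph{Step 1: the number $Z$ of structures.} Choosing the partition and the labeling means distributing $[n]$ into $81$ classes of size $N/108$ and $108L$ classes of size $s/108$. Family (ii) can be chosen in $\bigl(s!/(c!)^{L-3}\bigr)^L(c!)^{L(L-3)/2}$ ways. Hence
\[
Z=\frac{n!}{\bigl(\frac N{108}!\bigr)^{81}\bigl(\frac s{108}!\bigr)^{108L}}\cdot(s!)^{L-1}\cdot\frac{(s!)^L}{(c!)^{L(L-3)/2}}\cdot(N!)^2 .
\]
The number of factorials depends only on $L$, so Stirling's formula gives $\log Z$ with an error $O_L(\log n)$. We evaluate the four factors up to this error, using $\log s=\log N-\log L$. Since $\frac34N+N=n$ and $\frac74\cdot108=189$, the first has logarithm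
\[
n(\log n-1)-\tfrac34N\bigl(\log\tfrac N{108}-1\bigr)-N\bigl(\log\tfrac N{108}-\log L-1\bigr)=n\log189+N\log L .
\]
The second has logarithm $(N-s)(\log N-1)-(N-s)\log L$. For the third, $\frac{L(L-3)}2c=\frac N2$ and $\log c=\log N-\log L-\log(L-3)$ give
\begin{align*}
&N(\log N-\log L-1)-\tfrac N2\bigl(\log N-\log L-\log(L-3)-1\bigr)\\
&\qquad=\tfrac N2(\log N-1)+\tfrac N2\log\bigl(1-\tfrac3L\bigr).
\end{align*}
The fourth has logarithm $2N(\log N-1)$. In the sum, the gain $N\log L$ from the choice of layers is cancelled, up to $s\log L$, by the loss from forcing the edges of (i) to join consecutive layers: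
\[
\log Z=m_0(\log N-1)+n\log189+\tfrac N2\log\bigl(1-\tfrac3L\bigr)+s\log L+O_L(\log n).
\]

\emph{Step 2: the number $W$ of partial pairings with $m_0$ edges.} We have $W=\frac{(4n)!}{(2s)!\,2^{m_0}m_0!}$. Write $4n=2m_0+2s$ in Stirling's formula:
\begin{align*}
\log W&=4n\log4n-2s\log2s-m_0\log(2m_0)-m_0+O(\log n)\\
&=2m_0\log4n+2s\log\tfrac{2n}s-m_0\log(2m_0)-m_0+O(\log n)\\
&=m_0(\log4n-1)-m_0\log\bigl(1-\tfrac s{2n}\bigr)+2s\log\tfrac{2n}s+O(\log n),
\end{align*}
where the last line uses $2m_0=4n(1-\frac s{2n})$. Subtract this from $\log Z$ and drop the nonnegative term $s\log L$. We have $N/(4n)=\frac17$, $N/2=\frac27n$ and $s/n=\frac4{7L}$, and $m_0\le2n$ may be replaced by $2n$ in the negative terms $m_0\log\frac17$ and $m_0\log(1-\frac s{2n})$. As $189/49=27/7$,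
\begin{equation}\label{eq:ZW}
\log\frac ZW\ge n\log\tfrac{27}7-\delta_Ln-O_L(\log n),
\end{equation}
where
\[
\delta_L=-\tfrac27\log\bigl(1-\tfrac3L\bigr)-2\log\bigl(1-\tfrac2{7L}\bigr)+\tfrac8{7L}\log\tfrac{7L}2\longrightarrow0\qquad(L\to\infty).
\]

\emph{Step 3: $\Gamma$ and the set $Y_1$ determine the structure.} Every edge with tail in $Y$ comes from (i) or (ii) and has its head in $Y$, and every vertex of $Y_{i+1}$ has an in-edge from $Y_i$ at its $\mathsf{prev}$ half-edge. So $Y$ is the set of vertices reachable from $Y_1$ by directed paths (of length $\ge0$), and $X$ is its complement. Edges inside $Y$ increase the layer index, so a directed path from $Y_1$ to a vertex of $Y_i$ has length at most $i-1$, and following the $\mathsf{prev}$ half-edges backward gives one of length exactly $i-1$. Thus the index of a vertex of $Y$ is $1$ plus the length of a longest directed path to it from $Y_1$.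

Once the partition is known, the labels and bijections can be read off. Edges between layers $i$ and $i+1$ come from (i), with tail $\mathsf{next}$ and head $\mathsf{prev}$, since edges of (ii) never join consecutive layers. The other edges inside $Y$ come from (ii), with both ends $\mathsf{far}$, and the layer of the partner gives the partition of the $\mathsf{far}$'s. Edges between $X$ and $Y$ come from (iii), and edges inside $X$ from (iv), with tail $\mathsf{out}$ and head $\mathsf{in}$. Unmatched half-edges are $\mathsf{prev}$ in $Y_1$ and $\mathsf{next}$ in $Y_L$. Hence each $\Gamma$ arises from at most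
\[
\binom ns\le\Bigl(\frac{en}s\Bigr)^s=e^{\delta'_Ln}
\]
structures, where $\delta'_L=\frac4{7L}\bigl(1+\log\frac{7L}4\bigr)\to0$ as $L\to\infty$.

\emph{Step 4: few directed cycles.} Choose a structure uniformly at random and condition on the partition, the labeling and the partitions of the $\mathsf{far}$'s. Then all bijections are independent and uniform. A directed cycle cannot lie in $Y$, where edges increase the index, and cannot meet both parts, since no edge leads from $Y$ to $X$. So it lies in $X$ and uses only edges of (iv). For $v\in X$ let $x_v$ be the number of $\mathsf{in}$'s at $v$ times the number of $\mathsf{out}$'s at $v$, and let $a=|X|=\frac34N$. There are $12$ ordered pairs of distinct positions in a word, each labeled $(\mathsf{in},\mathsf{out})$ in one ninth of the words, so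
\[
\sum_{v\in X}x_v=\tfrac{12}9\,a=N .
\]
This is the criticality announced above. For $1\le\ell\le a$, a potential directed cycle of length $\ell$ is given by a set of $\ell$ vertices, a cyclic order, and an $\mathsf{in}$ and an $\mathsf{out}$ at each vertex. There are $(\ell-1)!\,e_\ell(x)$ of them, where $e_\ell$ is the elementary symmetric polynomial of degree $\ell$, and each is present with probability $1/\bigl(N(N-1)\cdots(N-\ell+1)\bigr)$. Maclaurin's inequality states that $e_\ell(x_1,\dots,x_a)\le\binom a\ell\bigl(\frac{x_1+\dots+x_a}a\bigr)^\ell$ for $x_i\ge0$; here it gives $\ell!\,e_\ell(x)\le N^\ell\prod_{j<\ell}(1-j/a)$. As $a\le N$, the expected number of directed cycles of length $\ell$ is at most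
\[
\frac1\ell\prod_{j=0}^{\ell-1}\frac{1-j/a}{1-j/N}\le\frac1\ell ,
\]
for all $\ell$ up to $a$, not only for bounded $\ell$. So the expected number of directed cycles is at most $1+\log n$.

\emph{Step 5: few short cycles.} Let $n$ be so large that $c\ge2g$, and keep the conditioning of Step 4. Consider $\ell<g$ disjoint pairs of half-edges. Each pair either cannot occur or belongs to exactly one of the bijections. A uniform bijection between sets of size $y$ contains $i\le\ell$ given disjoint pairs with probability at most $1/\bigl(y(y-1)\cdots(y-i+1)\bigr)$, and $y\in\{s,c,N\}$ is at least $c$, so this is at most $(c-g)^{-i}$. By independence all $\ell$ pairs occur with probability at most $(c-g)^{-\ell}\le(2/c)^\ell$. A potential cycle of length $\ell$ consists of $\ell$ disjoint pairs and is specified by a vertex and an ordered pair of its half-edges at each step, so there are at most $(12n)^\ell$. As $c=\frac{4n}{7L(L-3)}$, the expected number of cycles of length less than $g$ in the underlying multigraph is at most $\sum_{\ell<g}\bigl(42L(L-3)\bigr)^\ell=O_{L,g}(1)$.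

\emph{Step 6: deletion and averaging.} Call a cycle \emph{bad} if it is directed or has length less than $g$. Markov's inequality says that a nonnegative random variable with mean at most $\theta>0$ reaches $2\theta$ with probability at most $\frac12$. By Steps 4 and 5 there is an integer $K=O_{L,g}(\log n)$ such that for at least $Z/2$ structures $\Gamma$ has at most $K$ bad cycles. By Step 3 these structures give at least $\frac12Ze^{-\delta'_Ln}$ different $\Gamma$. From each such $\Gamma$ delete one edge of every bad cycle, by a fixed rule depending only on $\Gamma$. At most $K$ edges are deleted, and deletion creates no cycles. The result is a partial pairing $G'$ with no cycle of length less than $g$, together with an acyclic orientation $o'$. As $g\ge3$, $G'$ is a simple graph, of maximum degree at most $4$ and girth at least $g$, and different orientations of the pairing $G'$ are different orientations of this graph.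

A pair $(G',o')$ arises from at most $\sum_{j\le K}(16n^2)^j=e^{O(\log^2n)}$ different $\Gamma$, since $\Gamma$ is recovered by adding at most $K$ ordered pairs of half-edges. Each $G'$ is obtained from one of the $W$ pairings with $m_0$ edges by deleting at most $K$ edges, so at most $W\sum_{j\le K}\binom{m_0}j\le W(m_0+1)^K=We^{O(\log^2n)}$ pairings $G'$ occur. Dividing the number of pairs $(G',o')$ by the number of $G'$ and using \eqref{eq:ZW}, some $G'$ has at least
\[
\frac{Z}{2\,e^{\delta'_Ln}\,W\,e^{O(\log^2n)}}\ge\Bigl(\frac{27}7\Bigr)^ne^{-(\delta_L+\delta'_L)n-o(n)}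
\]
acyclic orientations, where $o(n)$ refers to fixed $L$ and $g$. Choose $L$ with $\delta_L+\delta'_L<-\frac12\log(1-\varepsilon)$, and then $n$ so large that the $o(n)$ term is at most $-\frac n2\log(1-\varepsilon)$.
\end{proof}

\section{Log-convexity of $b_1,b_2,b_3$: proof of Theorem~\ref{thm:C}}\label{sec:C}

Since $\eta_g\to0$, there is $g\ge3$ with $\eta_g<1$ and $(1-\eta_g)^2\ge0.998$. Let $C$ be the graph of Proposition~\ref{prop:acyclic} for this $g$ and $\varepsilon=0.002$, with $n\ge1$ vertices and $m\le2n$ edges. Stanley's theorem and Corollary~\ref{cor:bk} give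
\[
b_1(C)\ge\bigl(0.998\cdot\tfrac{27}7\bigr)^n,\qquad b_2(C)\le2^n\bigl(\tfrac32\bigr)^m,\qquad b_3(C)\ge3^n\bigl(\tfrac43\bigr)^m(1-\eta_g)^m .
\]
The number $m$ enters the resulting bound for $b_1b_3/b_2^2$ through $\bigl(\frac{16}{27}(1-\eta_g)\bigr)^m$, because $\frac43\big/\frac94=\frac{16}{27}$. The base is less than $1$, so $m$ may be replaced by $2n$, and
\[
\frac{b_1(C)\,b_3(C)}{b_2(C)^2}\ge\Bigl(0.998\cdot\frac{27}7\cdot\frac34\Bigr)^n\Bigl(\frac{16}{27}\Bigr)^{2n}0.998^{\,n}=\Bigl(0.998^2\cdot\frac{64}{63}\Bigr)^n>1,
\]
since $0.998^2=0.996004>0.984375=\frac{63}{64}$. \qed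

\begin{thebibliography}{9}

\bibitem{source}
\emph{The polynomials of graph associahedra} (file name of the document),
\texttt{https://\allowbreak repository.\allowbreak usergioarboleda.\allowbreak edu.co/\allowbreak bitstream/\allowbreak handle/\allowbreak 11232/\allowbreak 1821/\allowbreak The\%20polynomials\%20\allowbreak of\%20graph\%20\allowbreak associahedra.pdf\allowbreak ?sequence=1\allowbreak \&isAllowed=y}

\bibitem{Stanley}
Stanley, 1973.

\end{thebibliography}
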